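# Strictly decreasing Fourier coefficients after a change on a small set

## 1. A cosine and a box of width one tenth

Take $f(x)=\cos 2\pi x$ on $[0,1]$. Its Fourier coefficients are $c_1=c_{-1}=\frac12$ and $c_k=0$ for all other $k$. Suppose we want the moduli to go down strictly,
$$|c_0|>|c_1|>|c_2|>\cdots ,$$
and are allowed to alter $f$, but only on a set of measure $\frac1{10}$. The inequality already fails at the first place, since $|c_0|=0<|c_1|$.

Put $d=\frac1{10}$, $D=[\frac12-\frac d2,\frac12+\frac d2]$, and add a box: $g=f+\frac ad\chi_D$ with $a>0$. Since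
$$\frac ad\int_D e^{-2\pi ikt}\,dt=(-1)^ka\,s_k,\qquad s_0=1,\quad s_k=\frac{\sin \pi kd}{\pi kd}\quad(k\ge1),$$
we get
$$c_0(g)=a,\qquad c_1(g)=\tfrac12-a s_1,\qquad c_k(g)=(-1)^kas_k\quad(k\ge2),$$
with $s_1\approx0.98363$ and $s_2\approx0.93549$.

First try $a=\frac12$. Then $c_0=0.5$ and $c_1\approx0.008$, but $c_2\approx0.468$. We cured one inequality and broke the next: a function living on a short interval has a widely spread spectrum.

Now choose $a$ with more care. If $as_1<\frac12$, the inequalities $a>\frac12-as_1>as_2$ say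
$$\frac1{2(1+s_1)}<a<\frac1{2(s_1+s_2)},\qquad\text{that is, about } 0.2521<a<0.2605 .$$
With $a=0.256$ we get $c_0=0.256$, $c_1\approx0.2482$, $c_2\approx0.2395$. Because $\frac{\sin y}{y}$ is strictly decreasing on $[0,\pi]$, the moduli $as_k$ keep decreasing strictly for $2\le k\le10$. At $k=10$ we reach $s_{10}=0$, while $|c_{11}|\approx0.256\cdot0.0894\approx0.023$. So the chain is correct up to $|c_{10}|$ and then fails. (Strict decrease forces every coefficient to be nonzero.)

We put the box at $x=\frac12$ because we knew $f$: there the cosine is $-1$. Suppose instead that the set $D$ is fixed first, and that an adversary then hands us $f(x)=\cos2\pi Kx$ with $K$ enormous. With a box on the same $D$ and $K$ a multiple of $10$, $K\ge20$, the box contributes nothing at frequency $K$: $|c_K(g)|=\frac12$, while $c_{10}(g)=0$. Every attempt of this kind fails. Is there a set of small measure that works for all $f$ at once, at a bounded price in norm?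

## 2. One exceptional set for all functions

All functions are real-valued, $\|\cdot\|$ is the norm of $L^1[0,1]$, and functions are extended $1$-periodically. Write $e_k(x)=e^{2\pi ikx}$,
$$c_k(f)=\hat f(k)=\int_0^1f(t)e^{-2\pi ikt}\,dt,\qquad S_m(f)=\sum_{|k|\le m}c_k(f)e_k .$$
Since $f$ is real, $|c_{-k}(f)|=|c_k(f)|$. The spectrum of $f$ is the set of $k$ with $c_k(f)\ne0$, and $\deg$ is the degree of a trigonometric polynomial.

**Definition (rearrangement, greedy approximant).** A rearrangement is a bijection $\sigma$ of the integers with $\sigma(0)=0$, $\sigma(-k)=-\sigma(k)$, which permutes $\{1,2,\dots\}$. Put $G_m(f,T,\sigma)=\sum_{|k|\le m}c_{\sigma(k)}(f)e_{\sigma(k)}$, where $T=\{e_k\}$ is the trigonometric system. If $|c_{\sigma(k)}(f)|\ge|c_{\sigma(k+1)}(f)|$ for all $k\ge0$, then $G_m$ is the $m$-th greedy approximant of $f$.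

For example, $f=3+2\cos2\pi x+4\cos4\pi x$ has $|c_0|=3$, $|c_1|=1$, $|c_2|=2$ and no other coefficients. With $\sigma$ exchanging $1$ and $2$, the first greedy approximant is $3+4\cos4\pi x$, whereas $S_1(f)=3+2\cos2\pi x$.

The starting point is Theorem 3 in "On the m-term best approximation of functions and greedy algorithm". It says: for any $\epsilon>0$ there is a measurable $E\subset[0,1]$, $|E|>1-\epsilon$, such that for any $f\in L^1[0,1]$ with $\|f\|>0$ there are $g\in L^1[0,1]$ with $g=f$ on $E$ and a rearrangement $\sigma_f$ with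

1. $|c_{\sigma_f(k)}(g)|>|c_{\sigma_f(k+1)}(g)|$ for all $k\ge0$;
2. $\|G_m(g,T,\sigma_f)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|G_m(g,T,\sigma_f)-g\|\to0$;
3. $\|S_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_m(g)-g\|\to0$.

Question 3 of that paper asks whether $g$ can be chosen with $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$, that is, with the natural order $\sigma_f(k)=k$, in which case $G_m(g)=S_m(g)$. The answer is yes, with better constants.

**Theorem A.** For every $\epsilon\in(0,1)$ there is a measurable $E\subset[0,1]$, $|E|>1-\epsilon$, such that for every $\kappa\in(0,1)$ and every $h\in L^1[0,1]$ with $\|h\|>0$ there is a real $g\in L^1[0,1]$ with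

1. $g=h$ on $E$;
2. $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$;
3. $\|g\|<2\|h\|$ and $\|S_m(g)\|\le(1+\kappa)\|g\|$ for all $m$;
4. $\|S_m(g)-g\|\to0$.

Here "$g=h$ on $E$" may be proved almost everywhere; afterwards we change $g$ on a null set.

Given $\epsilon$ in Question 3 (without loss of generality $\epsilon<1$) and $f$ with $\|f\|>0$, apply Theorem A with $h=f$ and $\kappa=\frac12$: then $\|S_m(g)\|\le\frac32\|g\|\le3\|g\|\le6\|f\|\le12\|f\|$, and the other requirements are (1), (2), (4). So Theorem A answers Question 3 affirmatively. Applying it with $h=f\chi_E$, when this is nonzero, even gives $\|g\|<2\int_E|f|$.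

**Theorem B (sharpness).** Let $|E|>0$ and $A,C<\infty$. Suppose that for every $f\in L^1$ with $\|f\|>0$ there is $g\in L^1$ with $g=f$ on $E$, $|c_k(g)|\ge|c_{k+1}(g)|$ for $k\ge0$, $\|S_m(g)\|\le A\|g\|$ for all $m$, and $\|g\|\le C\|f\|$. Then $C\ge2$.

So the constant $2$ in $\|g\|<2\|h\|$ is best possible. In $\|S_m(g)\|\le(1+\kappa)\|g\|$ no constant below $1$ is possible, because $S_m(g)\to g$ and $g\neq0$. Also $|E|=1$ is impossible: then $g=f$ a.e., and $\cos2\pi x$ violates monotonicity.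

We prove Theorem B first. It is short, and it shows what $g$ has to look like off $E$.

## 3. Hardy's inequality and the factor 2

Hardy's inequality (see Zygmund, *Trigonometric Series*, Ch. VII) states: if $F\in L^1$ has $\hat F(k)=0$ for $k<0$, then $\sum_{k\ge0}\frac{|\hat F(k)|}{k+1}\le\pi\|F\|$ (here $F$ may be complex).

**Step 1: monotone coefficients must decay.** Let $g$ be real with $|c_k(g)|\ge|c_{k+1}(g)|$ for $k\ge0$. The polynomial $F=e_mS_m(g)$ has coefficients $c_{j-m}(g)$ at $j=0,\dots,2m$, and by monotonicity all of them are at least $|c_m(g)|$ in modulus. Since $\sum_{j=0}^{2m}\frac1{j+1}\ge\log(2m+2)$,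
$$|c_m(g)|\log(2m+2)\le\pi\|S_m(g)\| .\tag{1}$$

**Step 2: a test function that oscillates fast.** We want an $f$ that correlates strongly with a function of high frequency, because (1) forbids this for $g$. Let $r=\operatorname{sgn}\cos2\pi x$ and $\zeta>0$. Let $v$ be a Fejér mean of $r$ of so high an order that $\int rv\ge1-\zeta$; this is possible since Fejér means converge to $r$ in $L^1$ and $\int r^2=1$. Then $v$ is a real trigonometric polynomial with $|v|\le1$ and $\hat v(0)=0$. Put $V=\sum_l|\hat v(l)|$. For $K\in\mathbb N$ let $f_K(x)=\chi_E(x)r(Kx)$, so $\|f_K\|=|E|$, and let $g$ be the function supplied by the hypothesis for $f_K$.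

**Step 3: $g$ does not correlate with $v(Kx)$.** By monotonicity $|c_{-Kl}(g)|\le|c_K(g)|$ for $l\ne0$, so by (1) and $\|S_K(g)\|\le A\|g\|\le AC|E|$,
$$\Big|\int g(x)v(Kx)\,dx\Big|=\Big|\sum_{l\ne0}\hat v(l)c_{-Kl}(g)\Big|\le V|c_K(g)|\le\frac{V\pi AC|E|}{\log(2K+2)}\to0\qquad(K\to\infty).$$

**Step 4: so the complement of $E$ must carry the opposite correlation.** Fejér's lemma says $\int a(x)b(Kx)\,dx\to\int a\int b$ for $a\in L^1$ and $b$ bounded and $1$-periodic. Hence $\int_Ef_K(x)v(Kx)\,dx=\int\chi_E(x)(rv)(Kx)\,dx\to|E|\int rv\ge(1-\zeta)|E|$. Since $g=f_K$ on $E$ and $|v|\le1$,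
$$C|E|\ge\|g\|\ge\int_E|f_K|+\Big|\int_{E^c}g(x)v(Kx)\,dx\Big|\ge|E|+\int_Ef_K(x)v(Kx)\,dx-\Big|\int g(x)v(Kx)\,dx\Big| .$$
Letting $K\to\infty$ gives $C\ge2-\zeta$, and $\zeta>0$ was arbitrary. So $C\ge2$. $\square$

The proof tells us how to build $g$: on the small set $E^c$ it should carry a concentrated copy of $-f$, which cancels the large coefficients of $f$ and doubles the norm.

## 4. Multiplying by one minus a concentrated kernel

The natural way to put a concentrated copy of $-f$ on a small set is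
$$g=f(1-R),\qquad R\ge0,\quad\int R=1,\quad R\approx0\text{ off a small set}.$$
The simplest choice is a box, repeated quickly: $G=d^{-1}\chi_{[0,d]}$, extended periodically, with $0<d\le\frac12$, and $R(x)=G(Nx)$. Let $f$ be a trigonometric polynomial with $\deg f<N/2$. Then $g=f$ on $\{R=0\}$, a set of measure $1-d$, and by Fejér's lemma $\|g\|\to\|f\|\int|1-G|=2(1-d)\|f\|$ as $N\to\infty$. The price is just what Theorem B suggests. The coefficients, for $k=Nl+r$ with $|r|<N/2$, are
$$c_k(g)=0\ \ (l=0),\qquad c_k(g)=-\hat G(l)\hat f(r)\ \ (l\ne0).\tag{2}$$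
The large coefficients of $f$ have left the low frequencies. But $|\hat G(1)|=\frac{\sin\pi d}{\pi d}\ge\frac2\pi$, so $|c_{N+r}(g)|\ge\frac2\pi|\hat f(r)|$, however large $N$ is. By (1), a function with decreasing moduli and bounded partial sums has coefficients $O(1/\log N)$ near frequency $N$. Any correction $\nu$ that achieves this satisfies $\|\nu\|\ge|c_{N+r}(\nu)|\ge\frac2\pi|\hat f(r)|-O(1/\log N)$, so it is not small. This is the exact point of failure: the box moves the coefficients but does not shrink them.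

We need an $R$ which is concentrated and whose nonconstant coefficients are tiny. A single factor $1+\delta Y$, with $Y$ bounded by $1$ and having very flat coefficients, has tiny coefficients but is not concentrated. A product of many such factors at widely separated scales will be both. Then three tasks remain:

- to keep the partial sums of $f(1-R)$ bounded in $L^1$;
- to turn tiny coefficients into monotone ones, at a small cost;
- to do all this with one set $E$ for all $f$.

## 5. Flat cosine polynomials and the set $E$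

**Step 1: flat building blocks.** We want polynomials bounded by $1$, with all nonzero coefficients of the same tiny modulus, and without losing $L^2$ mass. The Rudin–Shapiro polynomials are $P_0=Q_0=1$, $P_{n+1}=P_n+z^{2^n}Q_n$, $Q_{n+1}=P_n-z^{2^n}Q_n$. On $|z|=1$ the parallelogram law gives $|P_{n+1}|^2+|Q_{n+1}|^2=2(|P_n|^2+|Q_n|^2)$, so $|P_n|^2+|Q_n|^2=2^{n+1}$. Thus $P_t=\sum_{k<2^t}\rho_kz^k$ with $\rho_k=\pm1$ and $|P_t|\le2^{(t+1)/2}$. Put
$$Y_t(x)=2^{-(t+1)/2}\sum_{k=1}^{2^t}\rho_{k-1}\cos2\pi kx=2^{-(t+1)/2}\operatorname{Re}\big(zP_t(z)\big),\quad z=e^{2\pi ix}.$$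
Then $|Y_t|\le1$, $\int Y_t=0$, $\int Y_t^2=2^{-(t+1)}\cdot2^t\cdot\frac12=\frac14$. Moreover $\hat Y_t(l)$ is real, $|\hat Y_t(l)|=2^{-(t+3)/2}$ for $1\le|l|\le2^t$, and $\hat Y_t(l)=0$ otherwise.

For example, $P_1=1+z$, $Q_1=1-z$, $P_2=1+z+z^2-z^3$, so $Y_2=2^{-3/2}(\cos2\pi x+\cos4\pi x+\cos6\pi x-\cos8\pi x)$. With four plus signs the value at $0$ would be $4\cdot2^{-3/2}=\sqrt2>1$; the signs keep it below $1$.

**Step 2: parameters.** We fix all numbers once and for all, depending only on $\epsilon$. For $s\ge1$ put $\eta_s=4^{-s}$. Choose $A_s$ with $2^se^{-A_s/64}\le\epsilon2^{-s-1}$, then an integer $L_s$ so large that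
$$\delta_s:=(A_s/L_s)^{1/2}<1,\qquad\delta_se^{A_s/8}\le4^{-s}.$$
Divide $\{1,2,\dots\}$ into consecutive blocks $\Lambda_s=\{j_s,\dots,j_{s+1}-1\}$ with $j_1=1$, $|\Lambda_s|=L_s$. Thus $j_s\ge s$. Let $N_1=8$, $N_{j+1}=2^{t_j+3}N_j$, where the integer $t_j$ is chosen after $N_j$ so that
$$t_j\ge8j,\qquad t_j\ge t_{j-1}+4\ (j\ge2),\qquad2N_j(t_j+3)2^{-t_j/4}\le2^{-j}.\tag{3}$$
Put
$$b_j=2^{-t_j/4},\qquad X_j(x)=Y_{t_j}(N_jx),\qquad B_j=\{k:N_j/2<|k|\le N_{j+1}/2\},$$
and for $|k|\in B_j$
$$\beta_k=b_j\Big(1-\frac{|k|}{N_{j+1}}\Big)\in\Big[\frac{b_j}2,b_j\Big).$$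
The numbers $\beta_k$ are the moduli that we shall eventually impose. They are strictly decreasing for $k>N_1/2$: within a band they are linear, and in the next band they are smaller than $b_{j+1}\le b_j/2$ by the second condition in (3). The first condition in (3) will make the coefficients of our packets small compared with $\beta_k$; the third will make the noise cheap.

**Step 3: the products.** For $j\in\Lambda_s\cup\{j_s-1\}$ put
$$R_{s,j}=\prod_{i\in\Lambda_s,\ i\le j}(1+\delta_sX_i)>0,\qquad R_s=R_{s,j_{s+1}-1},$$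
so that $R_{s,j_s-1}=1$. To see their shape, take two factors: $(1+\delta X_1)(1+\delta X_2)=(1+\delta X_1)+\delta X_2(1+\delta X_1)$. The second summand consists of copies of the spectrum of $1+\delta X_1$ placed around nonzero multiples of $N_2$, far from the first summand.

**Step 4: independence.** We want to integrate products factor by factor. Since $\deg X_i=2^{t_i}N_i=N_{i+1}/8$ and $N_{i+1}\ge8N_i$,
$$\sum_{i<j}\deg X_i=\frac18(N_2+\dots+N_j)\le\frac{N_j}8\Big(1+\frac18+\frac1{8^2}+\cdots\Big)=\frac{N_j}7 .\tag{4}$$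
If $F,G$ are trigonometric polynomials and $\deg F<N$, then $\int F(x)G(Nx)\,dx=\sum_l\hat G(l)\hat F(-Nl)=\hat F(0)\hat G(0)$. For a polynomial $q$ of degree at most $2$, the product $\prod q(X_i)$ over indices $i<j$ has degree at most $2N_j/7<N_j$ by (4). So we can split off the factor with the largest index, and by induction
$$\int\prod_iq(X_i)=\prod_i\int q(Y_{t_i}).$$
With $q(y)=1+\delta_sy$ and $q(y)=(1+\delta_sy)^2$, since $\int Y_t=0$, $\int Y_t^2=\frac14$ and $\delta_s^2L_s=A_s$,
$$\int R_{s,j}=1,\qquad\int R_{s,j}^2\le\Big(1+\frac{\delta_s^2}4\Big)^{L_s}\le e^{A_s/4}.\tag{5}$$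

**Step 5: concentration.** We show that $R_s$ is tiny off a small set, by estimating $\int\sqrt{R_s}$. For $-1<u\le1$, Taylor's formula and the negativity of the fourth derivative of $\sqrt{1+u}$ give
$$\sqrt{1+u}\le1+\frac u2-\frac{u^2}8+\frac{u^3}{16}\le1+\frac u2-\frac{u^2}{16}.$$
Apply this with $u=\delta_sX_i$ to each factor (both sides are positive), and use Step 4 with $q(y)=1+\frac{\delta_sy}2-\frac{\delta_s^2y^2}{16}$:
$$\int\sqrt{R_s}\le\Big(1-\frac{\delta_s^2}{64}\Big)^{L_s}\le e^{-A_s/64}.$$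
By Chebyshev's inequality,
$$|\{R_s>\eta_s\}|\le\eta_s^{-1/2}e^{-A_s/64}=2^se^{-A_s/64}\le\epsilon2^{-s-1}.\tag{6}$$

**Step 6: the set.** Put $E=\bigcap_{s\ge1}\{R_s\le\eta_s\}$. By (6), $|E|\ge1-\epsilon/2>1-\epsilon$. The set depends only on $\epsilon$, and on it all products $R_s$ are small simultaneously. For a given $h$ we shall use only some of the $s$; which ones are used depends on $h$, but $E$ does not.

## 6. Cutting $\varphi(1-R_s)$ into packets

**Definition (admissible).** A real trigonometric polynomial $\varphi$ is admissible for $s$ if $\deg\varphi\le N_{j_s}/7$ and $\|\varphi\|_\infty\le2^s$.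

For instance $\varphi=1$ is admissible for every $s$. Any given $\varphi$ is admissible for all large $s$, since $N_{j_s}\to\infty$ and $2^s\to\infty$.

For admissible $\varphi$ and $j\in\Lambda_s$ put $p_j=-\delta_s\varphi R_{s,j-1}X_j$. Since $R_{s,i}-R_{s,i-1}=\delta_sX_iR_{s,i-1}$, telescoping gives
$$\varphi(1-R_{s,j})=\sum_{i\in\Lambda_s,\ i\le j}p_i .\tag{7}$$
The packets $p_j$ lie in disjoint frequency bands. So a partial sum of $\varphi(1-R_s)$ is a shorter product of the same kind plus one truncated packet, and the truncated packet is small because $\delta_s$ is.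

**Lemma 1.** Let $\varphi$ be admissible for $s$. (a) For $j\in\Lambda_s$ the spectrum of $p_j$ lies in $B_j$. (b) $\|S_mp_j\|\le\|p_j\|_2\le2^{-s}$ for all $m$. (c) If $p$ is a trigonometric polynomial with $\deg p<N_{j_s}/2$, then $\int pR_{s,j}=\int p$ for $j\in\Lambda_s\cup\{j_s-1\}$.

*Proof.* (a) By admissibility and (4), $\deg(\varphi R_{s,j-1})\le\frac{N_j}7+\frac{N_j}7=\frac{2N_j}7<\frac{N_j}2$. So the frequencies of $p_j$ have the form $k=N_jl+r$ with $1\le|l|\le2^{t_j}$ and $|r|<N_j/2$. Hence $|k|>N_j-\frac{N_j}2=\frac{N_j}2$, and $|k|<2^{t_j}N_j+\frac{N_j}2\le\frac18N_{j+1}+\frac1{16}N_{j+1}<\frac12N_{j+1}$.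

(b) The $L^1$ norm is at most the $L^2$ norm, and $S_m$ does not increase the $L^2$ norm. By (5), $\|p_j\|_2\le\delta_s\|\varphi\|_\infty\|R_{s,j-1}\|_2\le2^s\delta_se^{A_s/8}\le2^s4^{-s}=2^{-s}$.

(c) For $j=j_s-1$ this is trivial. Otherwise, (7) and (a) with $\varphi=1$ show that $R_{s,j}-1$ has its spectrum in $|k|>N_{j_s}/2$, so it is orthogonal to $p$. $\square$

## 7. Noise in quadrature

In the band $B_j$ we now have coefficients $a_k=c_k(p_j)$ which are tiny but irregular. We want to add $\nu_j$ with $|a_k+c_k(\nu_j)|=\beta_{|k|}$. The obvious choice is to make the sum equal to $\beta_{|k|}$ itself, $c_k(\nu_j)=\beta_{|k|}-a_k$. But then $p_j+\nu_j=\sum_{k\in B_j}\beta_{|k|}e_k$ does not depend on $\varphi$: the correction has erased the packet. We must prescribe the modulus and leave the phase alone.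

So we add to $a_k$ a complex number orthogonal to it. If $\omega$ is unimodular and $a_k$ is a real multiple of $i\omega$, then $|a_k+\omega m|^2=|a_k|^2+m^2$, and $m=(\beta^2-|a_k|^2)^{1/2}$ differs from $\beta$ only by $O(|a_k|^2/\beta)$, which is of second order. The remaining worry is the $L^1$ norm of $\sum\omega_k\beta_ke_k$. With arbitrary phases $\omega_k$ we could only use the $L^2$ norm, which is at least $\frac{b_j}2(N_{j+1}/2)^{1/2}=2^{t_j/4}N_j^{1/2}$, since $|B_j|=N_{j+1}-N_j\ge N_{j+1}/2$; this is useless. But the packets have a structure: $\hat Y_{t_j}$ is real, so the direction of $a_k$ depends only on $k$ modulo $N_j$. Along each residue class the phase is constant, and the sum is as cheap as a Dirichlet kernel.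

**Lemma 2 (noise).** Let $j\in\Lambda_s$, and let $p_j$ be as above with $\varphi$ admissible for $s$ ($\varphi=0$ is allowed). There is a real trigonometric polynomial $\nu_j$ with spectrum in $B_j$ such that $|c_k(p_j+\nu_j)|=\beta_{|k|}$ for all $k\in B_j$, and $\|S_m\nu_j\|\le2\cdot2^{-j}$ for all $m$.

*Proof.* **Step 1: the direction of $a_k$.** Let $M=\varphi R_{s,j-1}$, so $\deg M<N_j/2$. Write each $k\in B_j$, $k>0$, uniquely as $k=N_jl+r$ with $-N_j/2<r\le N_j/2$. Since $k>N_j/2\ge r$, we have $l\ge1$. In the convolution $c_k(p_j)=-\delta_s\sum_{l'}\hat Y_{t_j}(l')\hat M(k-N_jl')$ a nonzero term needs $|k-N_jl'|<N_j/2$, which leaves only $l'=l$. (If $r=N_j/2$, no term survives, and $\hat M(r)=0$ as well.) Hence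
$$a_k=c_k(p_j)=-\delta_s\hat Y_{t_j}(l)\hat M(r),$$
a real multiple of $\hat M(r)$. Put $\omega_k=i\hat M(r)/|\hat M(r)|$ if $\hat M(r)\ne0$, and $\omega_k=1$ otherwise. This depends only on $r$.

**Step 2: $a_k$ is small compared with $\beta_k$.** This makes the definition of the noise possible. We have $|\hat M(r)|\le\|M\|\le\|\varphi\|_\infty\int R_{s,j-1}\le2^s\le2^j$, because $s\le j_s\le j$. So
$$\frac{|a_k|}{\beta_k}\le\frac{2^{-(t_j+3)/2}\,2^j}{2^{-t_j/4-1}}\le2^{j-t_j/4}\le2^{-j}$$
by $t_j\ge8j$.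

**Step 3: definition of $\nu_j$.** Put $m_k=(\beta_k^2-|a_k|^2)^{1/2}$ and $c_k(\nu_j)=\omega_km_k$, $c_{-k}(\nu_j)=\overline{\omega_km_k}$ for $k\in B_j$, $k>0$; all other coefficients are $0$. Then $\nu_j$ is real. As $a_k$ is a real multiple of $\omega_k/i$ (or is $0$), $|a_k+\omega_km_k|^2=|a_k|^2+m_k^2=\beta_k^2$. For negative $k$ the same holds since $p_j$ and $\nu_j$ are real.

**Step 4: splitting off the second-order part.** We replace $m_k$ by $\beta_k$, which is monotone. Write $\nu_j=\nu'-\nu''$ with $c_k(\nu')=\omega_k\beta_k$ and $c_k(\nu'')=\omega_k(\beta_k-m_k)$ for $k>0$, and conjugates for $-k$. From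
$$0\le\beta_k-m_k=\frac{|a_k|^2}{\beta_k+m_k}\le\frac{|a_k|^2}{\beta_k}\le2^{-j}|a_k|$$
we get $\|S_m\nu''\|\le\|\nu''\|_2\le2^{-j}\|p_j\|_2\le2^{-j}$, by Lemma 1(b).

**Step 5: the kernel part.** We show $\|S_m\nu'\|\le2^{-j}$. The positive elements of $B_j$ fill an interval containing $\frac12N_{j+1}-\frac12N_j<2^{t_j+2}N_j$ consecutive integers, so each of the $N_j$ residue classes mod $N_j$ contains at most $2^{t_j+2}$ of them. For $n$ consecutive $l$, the substitution $N_jx\to x$, the identity $|\sum_{l=0}^{n-1}e_l(x)|=|\sin\pi nx/\sin\pi x|$ and $\sin\pi|x|\ge2|x|$ on $[-\frac12,\frac12]$ give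
$$\Big\|\sum_{l=l_1}^{l_1+n-1}e_{N_jl}\Big\|\le\int_{-1/2}^{1/2}\min\Big(n,\frac1{2|x|}\Big)dx=2\Big(\frac12+\frac12\log n\Big)=1+\log n .$$
Fix a residue class and consider those of its elements which occur in $S_m\nu'$ with $k>0$: they form an initial segment of the class. There $\omega_k$ is constant and $\beta_k$ is positive and decreasing. Abel summation, $\sum_{l=1}^n\beta_lu_l=\sum_{l<n}(\beta_l-\beta_{l+1})U_l+\beta_nU_n$ with $U_l=u_1+\dots+u_l$, bounds the norm by $b_j\max_l\|U_l\|\le b_j(1+\log2^{t_j+2})\le b_j(t_j+3)$. Sum over the $N_j$ classes and add the conjugate part: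
$$\|S_m\nu'\|\le2N_jb_j(t_j+3)\le2^{-j}$$
by (3). Together with Step 4, $\|S_m\nu_j\|\le2\cdot2^{-j}$. $\square$

Consequently, for any choices in Lemma 2,
$$\sum_{j\ge J}\sup_m\|S_m\nu_j\|\le4\cdot2^{-J}.\tag{8}$$

We can now prove Theorem A with the set $E$ of Section 5. By homogeneity (apply the result to $h/\|h\|$ and multiply by $\|h\|$; the set $E$ is the same) assume $\|h\|=1$, and fix $\kappa\in(0,1)$.

## 8. A Fejér bump that lowers the norm

The products $\varphi(1-R_s)$ and the noise of Lemma 2 live in high bands. The low frequencies need strictly decreasing coefficients too, and something must push the norm strictly below $2$. One small bump does both.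

**Step 1: choosing the place.** Let $F_n=\sum_{|k|\le n}\big(1-\frac{|k|}{n+1}\big)e_k$ be the Fejér kernel; recall $F_n\ge0$ and $\int F_n=1$. Let $Z=\{h=0\}$. Choose $x_0\notin Z$ which is a Lebesgue point of both $\operatorname{sgn}h$ and $\chi_Z$; this is possible since $|Z|<1$ and almost every point is such a Lebesgue point. Put $\theta=\operatorname{sgn}h(x_0)=\pm1$ and $v=\theta F_n(\cdot-x_0)$. By the Fejér–Lebesgue theorem, as $n\to\infty$,
$$\int\operatorname{sgn}(h)\,v\to\theta\operatorname{sgn}h(x_0)=1,\qquad\int_Z|v|\to\chi_Z(x_0)=0 .$$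
Fix $n\ge1$ with $\int\operatorname{sgn}(h)v-\int_Z|v|>\frac12$.

**Step 2: subtracting a little of $v$ lowers the norm.** As $\lambda\downarrow0$, the quotient $(|h-\lambda v|-|h|)/\lambda$ tends to $-\operatorname{sgn}(h)v$ where $h\ne0$ and equals $|v|$ on $Z$; it is dominated by $|v|$. So the right derivative of $\lambda\mapsto\|h-\lambda v\|$ at $0$ is $-\int\operatorname{sgn}(h)v+\int_Z|v|<-\frac12$. Hence we can fix $\lambda>0$ with $\lambda(2n+1)\le\frac12$ such that $w:=\lambda v$ satisfies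
$$\|h-w\|=1-\gamma,\qquad\gamma>0 .\tag{9}$$
Also $\gamma\le\|w\|=\lambda\le\frac16$, because $n\ge1$. Further $|c_k(w)|=\lambda\big(1-\frac{|k|}{n+1}\big)$ for $|k|\le n$, and $c_k(w)=0$ for $|k|>n$. Fix
$$0<\tau\le\min\Big(\frac\gamma{20},\frac\kappa{44},\frac1{24}\Big).$$

## 9. Successive correction of the error on $E$

On $E$ we have $\varphi(1-R_s)\approx\varphi$, so $w+\varphi_1(1-R_{s_1})$ with $\varphi_1\approx h-w$ is close to $h$ on $E$. The noise and the approximations leave a small error on $E$, which we feed back as the next $\varphi$.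

**Step 1: the construction.** We choose real trigonometric polynomials $\varphi_1,\varphi_2,\dots$ and integers $s_1<s_2<\cdots$. First take $\varphi_1$ with $\|\varphi_1-(h-w)\|\le\tau/2$. Once $\varphi_i$ is chosen, take a trigonometric polynomial $\pi_i$ with $|\varphi_i|\le\pi_i\le|\varphi_i|+\tau2^{-i}$, by approximating the continuous function $|\varphi_i|+\tau2^{-i-1}$ uniformly to within $\tau2^{-i-1}$ (Weierstrass). Then choose $s_i>s_{i-1}$ (no such condition for $i=1$) so large that
$$\varphi_i\text{ is admissible for }s_i,\quad\deg\pi_i<\tfrac12N_{j_{s_i}},\quad\eta_{s_i}\|\varphi_i\|\le\tau2^{-i-1},\quad2^{-s_i}\le\tau2^{-i-5}.\tag{10}$$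
For $i=1$, writing $j_*=j_{s_1}$ and $K=N_{j_*}/2$, we require in addition
$$n<K,\qquad2b_{j_*}<\frac\lambda{n+1},\qquad\int_B|h|\le\frac\tau2\ \text{ for }B=\{R_{s_1}>\eta_{s_1}\}.\tag{11}$$
The last condition is possible by (6) and the absolute continuity of the integral.

To fill the gap between the bump and the first band put
$$\nu_0=\sum_{n<|k|\le K}b_{j_*}\Big(2-\frac{|k|}{2K}\Big)e_k,\qquad\|S_m\nu_0\|\le2K\cdot2b_{j_*}=2N_{j_*}b_{j_*}\le2^{-j_*},$$
where the last inequality is (3). Put $\psi_i=\varphi_i(1-R_{s_i})$. For $j\in\Lambda_{s_i}$ let $\nu_j$ be the noise of Lemma 2 for $\varphi=\varphi_i$. For $j\ge j_*$ in none of the blocks $\Lambda_{s_1},\Lambda_{s_2},\dots$ let $\nu_j$ be the noise for $\varphi=0$. Let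
$$g_i=w+\nu_0+\sum_{q\le i}\psi_q+\sum_{j_*\le j<j_{s_i+1}}\nu_j,\qquad r_i=\chi_E(h-g_i).$$
Finally choose $\varphi_{i+1}$ with $\|\varphi_{i+1}-r_i\|\le\tau2^{-i-2}$, and continue. When $g_i$ is formed, all blocks up to $\Lambda_{s_i}$ have been decided, so the definition makes sense.

**Step 2: the error on $E$ tends to zero.** We claim
$$\|r_i\|\le\tau2^{1-i}\qquad(i\ge1).\tag{12}$$
Recall that $0\le R_s\le\eta_s$ on $E$. For $i=1$, on $E$ we have $h-g_1=(h-w-\varphi_1)+\varphi_1R_{s_1}-\nu_0-\sum\nu_j$. With (8), (10) and $2^{-j_*}\le2^{-s_1}\le\tau/64$,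
$$\|r_1\|\le\frac\tau2+\eta_{s_1}\|\varphi_1\|+2^{-j_*}+4\cdot2^{-j_*}\le\frac\tau2+\frac\tau4+\frac{5\tau}{64}\le\tau .$$
In passing from $g_i$ to $g_{i+1}$, the new noise has indices $j\ge j_{s_i+1}\ge s_i+1$, so by (8) its norm is at most $4\cdot2^{-(s_i+1)}=2^{1-s_i}\le\tau2^{-i-2}$. On $E$ we have $h-g_{i+1}=(r_i-\varphi_{i+1})+\varphi_{i+1}R_{s_{i+1}}-(\text{new noise})$, hence
$$\|r_{i+1}\|\le\|r_i-\varphi_{i+1}\|+\eta_{s_{i+1}}\|\varphi_{i+1}\|+2^{1-s_i}\le3\tau2^{-i-2}\le\tau2^{-i}.$$

**Step 3: the corrections are small in norm everywhere.** Off $E$ the factor $R_{s_i}$ may be huge, but its mean against a low-frequency polynomial is $1$. From (12), $\|\varphi_{i+1}\|\le\tau2^{1-i}+\tau2^{-i-2}\le3\tau2^{-i}$ for $i\ge1$, that is, $\|\varphi_i\|\le6\tau2^{-i}$ for $i\ge2$. Since $\deg\pi_i<\frac12N_{j_{s_i}}$, Lemma 1(c) gives, for all $i\ge1$ and $j\in\Lambda_{s_i}\cup\{j_{s_i}-1\}$,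
$$\|\varphi_i\|-\tau2^{-i}\le\int(\pi_i-\tau2^{-i})R_{s_i,j}\le\|\varphi_iR_{s_i,j}\|\le\int\pi_iR_{s_i,j}=\int\pi_i\le\|\varphi_i\|+\tau2^{-i}.\tag{13}$$
(The first inequality uses $\int\pi_iR_{s_i,j}=\int\pi_i\ge\|\varphi_i\|$ and $\int R_{s_i,j}=1$.) So for $i\ge2$
$$\|\varphi_i(1-R_{s_i,j})\|\le2\|\varphi_i\|+\tau2^{-i}\le13\tau2^{-i},\qquad\sum_{i\ge2}13\tau2^{-i}=6.5\,\tau .\tag{14}$$

**Step 4: the function $g$.** By (14) with $R_{s_i,j}=R_{s_i}$, and by (8), the $g_i$ converge in $L^1$ to a real function $g$. As $\|\chi_E(h-g)\|=\lim\|r_i\|=0$, we have $g=h$ a.e. on $E$, and after a change on a null set, on $E$. This is part (1) of Theorem A.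

## 10. Moduli, partial sums and norm of $g$

**Step 1: the coefficients decrease strictly.** We read off every modulus. The polynomial $w$ lives on $|k|\le n$, $\nu_0$ on $n<|k|\le K$, and by (7), Lemma 1(a) and Lemma 2 everything else lives in the disjoint bands $B_j$, $j\ge j_*$, which together cover $|k|>K$. In the band $B_j$ the function $g$ has the coefficients of $p_j+\nu_j$ if $j$ is in some $\Lambda_{s_i}$ (with $p_j$ built from $\varphi_i$), and of $\nu_j$ otherwise. Since $g_i\to g$ in $L^1$, coefficients converge, and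
$$|c_k(g)|=\begin{cases}\lambda\big(1-\frac k{n+1}\big),&0\le k\le n,\\[2pt]b_{j_*}\big(2-\frac k{2K}\big),&n<k\le K,\\[2pt]\beta_k,&k>K.\end{cases}\tag{15}$$
Each part is strictly decreasing. At the seams, (11) gives $|c_n(g)|=\frac\lambda{n+1}>2b_{j_*}>|c_{n+1}(g)|$, and $|c_K(g)|=\frac32b_{j_*}>b_{j_*}>\beta_{K+1}=|c_{K+1}(g)|$. This is part (2). Note also that, undoing the normalization, $|c_k(g)|=\|h\|\beta_k$ for all sufficiently large $k$, where $\{\beta_k\}$ depends only on $\epsilon$.

**Step 2: upper bound for the partial sums.** We show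
$$\sup_m\|S_mg\|\le2-\gamma+10\tau .\tag{16}$$
If $m\le K$, then $S_mg=S_mw+S_m\nu_0$ has norm at most $\lambda(2n+1)+2^{-j_*}\le\frac12+\tau<2-\gamma$.

If $m>K$, let $N_j/2<m\le N_{j+1}/2$ with $j\ge j_*$. If $j\in\Lambda_{s_i}$, then by (7) applied to $j-1$
$$S_mg=w+\nu_0+\sum_{q<i}\psi_q+\varphi_i(1-R_{s_i,j-1})+S_mp_j+\sum_{j_*\le j'<j}\nu_{j'}+S_m\nu_j .\tag{17}$$
If $j$ is in no $\Lambda_{s_i}$, the same formula holds with the terms $\varphi_i(1-R_{s_i,j-1})$ and $S_mp_j$ omitted and the sum taken over the $\psi_q$ of earlier blocks; $\psi_1$ is among them. In all cases $S_mg$ contains exactly one expression $w+\varphi_1(1-R_{s_1,j''})$ with $j''\in\Lambda_{s_1}\cup\{j_*-1\}$. By (9), (13) and the choice of $\varphi_1$,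
$$\|w+\varphi_1(1-R_{s_1,j''})\|\le\|w+\varphi_1\|+\|\varphi_1R_{s_1,j''}\|\le\Big(1+\frac\tau2\Big)+\Big(1-\gamma+\frac\tau2+\frac\tau2\Big)\le2-\gamma+2\tau .$$
The noise, including $\nu_0$ and $S_m\nu_j$, contributes at most $2^{-j_*}+4\cdot2^{-j_*}$. The term $S_mp_j$ contributes at most $2^{-s_i}\le2^{-s_1}$ by Lemma 1(b). The terms with $q\ge2$, together with $\varphi_i(1-R_{s_i,j-1})$ if $i\ge2$, contribute at most $6.5\tau$ by (14). Since $6\cdot2^{-s_1}\le\tau$, the total is at most $2-\gamma+9.5\tau$, and (16) follows.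

**Step 3: convergence.** We compare $S_mg$ with the nearest $g_{i-1}$. Let $i\ge2$ and $N_{j_{s_i}}/2<m\le N_{j_{s_{i+1}}}/2$. In $S_mg-g_{i-1}$ there remain: either $\varphi_i(1-R_{s_i,j-1})+S_mp_j$ or all of $\psi_i$; and noise (possibly truncated) with indices at least $j_{s_{i-1}+1}\ge s_{i-1}+1$. By (14), Lemma 1(b) and (8),
$$\|S_mg-g_{i-1}\|\le13\tau2^{-i}+2^{-s_i}+2^{1-s_{i-1}}\to0\qquad(i\to\infty),$$
and $g_{i-1}\to g$. So $\|S_mg-g\|\to0$, which is part (4). Consequently, by (16),
$$\|g\|\le2-\gamma+10\tau\le2-\frac\gamma2<2=2\|h\| .$$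

**Step 4: lower bound for $\|g\|$.** To compare $\|S_mg\|$ with $\|g\|$ we need $\|g\|$ nearly as large as the bound (16). The reason it is so large is that $w+\varphi_1$ and $\varphi_1R_{s_1}$ live on almost disjoint sets. Let $H=w+\varphi_1$, so $\|H-h\|\le\tau/2$, let $R=R_{s_1}$, and let $B$ be as in (11). Then
$$\|H-\varphi_1R\|\ge\int_{B^c}(|H|-|\varphi_1|R)+\int_B(|\varphi_1|R-|H|)=\|H\|+\|\varphi_1R\|-2\int_B|H|-2\int_{B^c}|\varphi_1|R .$$
Here $\|H\|\ge1-\frac\tau2$. By (13) and (9), $\|\varphi_1R\|\ge\|\varphi_1\|-\frac\tau2\ge1-\gamma-\frac\tau2-\frac\tau2$. Next, $\int_B|H|\le\int_B|h|+\frac\tau2\le\frac\tau2+\frac\tau2$ by (11). Finally $\int_{B^c}|\varphi_1|R\le\eta_{s_1}\|\varphi_1\|\le\frac\tau4$ by (10). So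
$$\|w+\psi_1\|=\|H-\varphi_1R\|\ge\Big(1-\frac\tau2\Big)+(1-\gamma-\tau)-2\tau-\frac\tau2=2-\gamma-4\tau .$$
The rest of $g$, that is $\nu_0$, all $\nu_j$, and $\psi_q$ with $q\ge2$, has norm at most $5\cdot2^{-j_*}+6.5\tau\le7.5\tau$. Therefore
$$\|g\|\ge2-\gamma-12\tau .\tag{18}$$

**Step 5: the ratio.** Since $\gamma\le\frac16$ and $12\tau\le\frac12$, the right side of (18) is at least $1$. From (16) and (18), for all $m$,
$$\frac{\|S_mg\|}{\|g\|}\le\frac{2-\gamma+10\tau}{2-\gamma-12\tau}=1+\frac{22\tau}{2-\gamma-12\tau}\le1+22\tau\le1+\kappa,$$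
because $\tau\le\kappa/44$. Together with $\|g\|<2\|h\|$ from Step 3 this is part (3), and Theorem A is proved. By the deduction in Section 2, Theorem 3 remains true with $\sigma_f(k)=k$: the answer to Question 3 is yes. $\blacksquare$
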